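# Tournament matrices of very small Boolean rank

All logarithms are to base $2$, and $[N]=\{1,\dots,N\}$.

## 1. Five players and three rectangles

Five players $a,b,c,d,e$ play a round robin without draws. Player $a$ beats everybody, $e$ loses to everybody, and the other three form a cycle: $b$ beats $d$, $d$ beats $c$, $c$ beats $b$. Record the results in a matrix with a $1$ in position $(u,v)$ when $u$ beats $v$, with rows and columns in the order $a,b,c,d,e$:
$$M=\begin{pmatrix}0&1&1&1&1\\0&0&0&1&1\\0&1&0&0&1\\0&0&1&0&1\\0&0&0&0&0\end{pmatrix}.$$

Let us cover the ten ones of $M$ by rectangles $R\times C$ ($R$ a set of rows, $C$ a set of columns) that contain only ones. Overlaps are allowed. Three rectangles are enough: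
$$\{a,b\}\times\{d,e\},\qquad \{a,c\}\times\{b,e\},\qquad \{a,d\}\times\{c,e\}.$$
Each consists of ones. Together they have $12$ cells, and $(a,e)$ is counted three times, so they contain $10$ different cells: all the ones.

There is a compact way to store this cover. Give each player a word of length $3$. Its $i$-th letter is $1$ if the player is a row of the $i$-th rectangle, $0$ if the player is a column of it, and $\ast$ if neither:
$$a=111,\quad b=10{\ast},\quad c={\ast}10,\quad d=0{\ast}1,\quad e=000.$$
Then $u$ beats $v$ exactly when in some coordinate $u$ has a $1$ and $v$ has a $0$. For example, $c={\ast}10$ beats $b=10{\ast}$ through the second coordinate, and no coordinate says the opposite.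

Here are the precise notions.

**Definition (tournament matrix, Boolean rank).** A *tournament matrix* of order $n$ is an $n\times n$ $(0,1)$-matrix $M$ with $M+M^{\top}=J-I$, where $J$ is the all-ones matrix. The *Boolean rank* of a $(0,1)$-matrix $M$ is the least $k$ such that $M=FG$ for $(0,1)$-matrices $F$ ($n\times k$) and $G$ ($k\times n$), with the product in Boolean arithmetic ($1+1=1$). The minimum Boolean rank of an $n\times n$ tournament matrix is denoted $b(n)$.

The product $FG$ is the Boolean sum of the rectangles given by the $i$-th column of $F$ and the $i$-th row of $G$. So the Boolean rank is the least number of all-ones rectangles whose Boolean sum is $M$.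

**Definition (tournament code).** A *$(0,1,\ast)$ tournament code* of length $k$ is a set of words in $\{0,1,\ast\}^k$ such that for every two distinct words $u,v$ exactly one of the following holds: there is a coordinate $i$ with $u_i=1$, $v_i=0$; or there is a coordinate $i$ with $u_i=0$, $v_i=1$. The maximum size of such a code is denoted $tc(k)$.

Codes and covers are the same thing. Given a cover of $M$ by $k$ all-ones rectangles $R_i\times C_i$, no player lies in $R_i\cap C_i$, because the diagonal of $M$ is zero. So the words above are well defined, and $M(u,v)=1$ exactly when some coordinate has $u_i=1$, $v_i=0$. Different players get different words, since one of them beats the other. Conversely, a code of length $k$ gives the rectangles $\{u:u_i=1\}\times\{v:v_i=0\}$. Hence $tc(k)$ is the largest $n$ for which some $n\times n$ tournament matrix has Boolean rank at most $k$.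

Two easy observations will be used throughout.

First, $b$ is nondecreasing. Deleting a player turns a tournament matrix of order $n+1$ into one of order $n$, and restricting every rectangle to the remaining players does not increase their number. In particular $tc(k)\ge n$ if and only if $b(n)\le k$.

Second, $tc(k)\le 2^k$. Replace every $\ast$ by $0$. Two distinct words of the code had a coordinate with letters $\{0,1\}$, and they still differ there. So the code injects into $\{0,1\}^k$. In terms of $b$, this says $b(n)\ge\log n$.

Now the smallest cases. The words $11,\ 10,\ 0{\ast}$ show $tc(2)\ge3$. Four words of length $2$ are impossible. Any filling of the stars would give all four words of $\{0,1\}^2$. If some word had a star, we could fill the other three words in one way and this word in two different ways; both times it would have to become the one word left over, which is absurd. So the code would be $\{0,1\}^2$ itself, but $10$ and $01$ beat each other. Thus $tc(2)=3$, and with the five-player example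
$$b(2)=1,\quad b(3)=2,\quad b(4)=b(5)=3.$$

What about large $n$? The most familiar tournament is a bad choice. In the *transitive* tournament, where $u$ beats $v$ iff $u<v$ in $\{1,\dots,n\}$, the ones at $(i,i+1)$ for $1\le i\le n-1$ must lie in different rectangles. Indeed, if $(i,i+1)$ and $(j,j+1)$ with $i<j$ were in one all-ones rectangle, so would be $(j,i+1)$, but $j\ge i+1$ and that entry is $0$. So its Boolean rank is at least $n-1$. It is exactly $n-1$, since the $n-1$ nonzero rows give a cover. The five-player matrix beats this by one. How far below $n$ can we go?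

## 2. A polynomial prediction and a subpolynomial bound

The following is Conjecture 6.18 of the document "Domination And Matrix Properties In Tournaments And" (title as printed; http://www.ucdenver.edu/academics/colleges/CLAS/Departments/math/students/alumni/Documents/Student%20Theses/StewartD_PhDThesis.pdf).

**Conjecture 6.18.** For all sufficiently large $n$ and $k$,
$$\sqrt n\le b(n)\le n^{2/3},\qquad k^{3/2}\le tc(k)\le k^2.$$

The problem statement also quotes the known bounds $b(n)\ge n^{1/\sqrt{\log n}}$ and $tc(k)\le k^{\log k}$. These lie far from $\sqrt n$ and $k^2$. We shall prove that the conjecture is false.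

**Theorem 1.** For every integer $a\ge2$,
$$b\big(2^{a^9}\big)\le 2^{6a^8}.$$
Consequently, for all sufficiently large $n$ and $k$,
$$b(n)\le 2^{7(\log n)^{8/9}},\qquad tc(k)\ge 2^{\frac18(\log k)^{9/8}}=k^{\frac18(\log k)^{1/8}}.$$

**Corollary 2.** Conjecture 6.18 is false. The inequalities $\sqrt n\le b(n)$ and $tc(k)\le k^2$ fail for all sufficiently large $n$ and $k$; in fact $b(n)=n^{o(1)}$ and $tc(k)=k^{\omega(1)}$. The other two inequalities, $b(n)\le n^{2/3}$ and $tc(k)\ge k^{3/2}$, hold for all sufficiently large $n$ and $k$.

The proof uses nothing beyond linear algebra over $\mathbb F_2$ and a union bound. The known bounds above are not used.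

## 3. Leading blocks, and why they stop at $\sqrt n$

Let the players be $r$-tuples $x=(x_1,\dots,x_r)$ of $N$-bit strings, so $n=2^{Nr}$. Call $x_i$ the $i$-th *block*, and fix a linear order on $N$-bit strings. For $x\ne y$ let $S(x,y)\subseteq[r]$ be the nonempty set of blocks in which $x$ and $y$ differ. A natural way to build a tournament is to choose, for every nonempty $S\subseteq[r]$, a *leader* $\ell(S)\in S$, and to let $x$ beat $y$ iff $x_i>y_i$ for $i=\ell(S(x,y))$. This is a tournament, because $S(x,y)=S(y,x)$ and the leading blocks differ.

To cover its ones by rectangles, we must force the identity of the leader by conditions on $x$ alone and on $y$ alone. Three kinds of information can be forced, at very different prices.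

* That block $i$ differs: name a position $p$ and a bit $A$, and require that the $p$-th bit of $x_i$ is $A$ and that of $y_i$ is $1-A$. This gives $2N$ possibilities per block.
* That block $i$ agrees: name the common value $z$ and require $x_i=z=y_i$. This gives $2^N$ possibilities per block.
* That $x$ wins in block $i$: name $g$ and require $x_i=g$, $y_i<g$. This gives $2^N$ possibilities, once.

Since $n=2^{Nr}$, a factor $2^N$ is $n^{1/r}$, while $2N$ is negligible. So everything depends on how many *agreements* are needed to pin down the leader. Say that $T\subseteq[r]\setminus S$ *certifies* $S$ if $\ell(S')=\ell(S)$ whenever $S\subseteq S'\subseteq[r]\setminus T$. If every $S$ has a certifying set of size at most $\beta$, the rectangles cost about $2^{N(\beta+1)}$, up to factors depending on $r$ and powers of $N$.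

**First try: $\ell(S)=\min S$.** The set $S=\{r\}$ needs $T=\{1,\dots,r-1\}$, so $\beta=r-1$ and the cost is $2^{Nr}=n$. Nothing is gained, and nothing could be: this tournament compares words lexicographically, so it is transitive, and its Boolean rank is exactly $n-1$ by Section 1.

**Second try: a cycle.** Take $r=3$ and
$$\ell(\{i\})=i,\quad \ell(\{1,2\})=1,\quad \ell(\{2,3\})=2,\quad \ell(\{1,3\})=3,\quad \ell(\{1,2,3\})=1.$$
One agreement is always enough. The set $\{1\}$ is certified by $T=\{3\}$, since both $\{1\}$ and $\{1,2\}$ have leader $1$; likewise $\{2\}$ is certified by $\{1\}$ and $\{3\}$ by $\{2\}$. The set $\{1,2\}$ is certified by $\varnothing$, since $\{1,2,3\}$ also has leader $1$. The sets $\{2,3\}$ and $\{1,3\}$ are certified by their complements $\{1\}$ and $\{2\}$, and $\{1,2,3\}$ by $\varnothing$. Every one of $M$ lies in a rectangle indexed by $S$, by a position and a bit for each block of $S$, by the common values on $T$, and by $g$. Such a rectangle contains only ones: its conditions force $S\subseteq S(x,y)\subseteq[3]\setminus T$, hence the leader, and then $g$ decides for $x$. With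 $n=2^{3N}$ this gives
$$b(2^{3N})\le 7\cdot N^3\cdot 2^3\cdot 2^{2N}=56\,N^3\,n^{2/3}.$$

**The exact obstruction.** Can a cleverer leader for larger $r$ go on improving the exponent? Not below $\tfrac12$. Suppose all certifying sets have size at most $\beta$, and let $T_i$ certify the singleton $\{i\}$. For $i\ne j$ we must have $j\in T_i$ or $i\in T_j$; otherwise the set $\{i,j\}$ is covered by both certificates, so $\ell(\{i,j\})=i$ and $\ell(\{i,j\})=j$. Summing over pairs, $r\beta\ge\sum_i|T_i|\ge\binom r2$, so $\beta\ge\frac{r-1}2$. Then
$$2^{N(\beta+1)}\ge 2^{N(r+1)/2}>\sqrt n .$$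
So leading blocks with this count can never contradict $\sqrt n\le b(n)$. The reason is visible in the argument: two players differing only in block $i$ must be compared at $i$, two differing only in block $j$ must be compared at $j$, and no leader serves both.

## 4. Comparing at XOR-combinations: selectors

The way out is to allow the comparison to take place at any XOR of blocks. For $\alpha\in\mathbb F_2^r$ put $h_\alpha(x)=\sum_i\alpha_ix_i\in\mathbb F_2^N$. The combinations on which $x\neq y$ agree form a subspace
$$U(x,y)=\{\alpha\in\mathbb F_2^r: h_\alpha(x)=h_\alpha(y)\},$$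
which is proper because $x\ne y$. A leader is now a vector $\ell(U)\notin U$. For instance, with $r=N=2$, let $x=(01,10)$ and $y=(11,00)$. Both blocks differ, but $x_1+x_2=11=y_1+y_2$, so $U(x,y)=\{0,(1,1)\}$.

The obstruction of Section 3 disappears. Its analogue would take two hyperplanes $U_1\ne U_2$ of $\mathbb F_2^r$ whose certificates both lie in $U_1\cap U_2$. This forces $\ell(U_1)=\ell(U_1\cap U_2)=\ell(U_2)$, which is no contradiction, because $U_1\cup U_2$ has $2^{r-1}+2^{r-1}-2^{r-2}<2^r$ elements, and a vector outside both exists.

All vector spaces below are finite-dimensional over $\mathbb F_2$.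

**Definition (selector).** A *selector of budget $\beta$* on a space $V\ne0$ is a map $\ell$ from the proper subspaces of $V$ to $V$ such that $\ell(U)\notin U$ for every proper $U$, and such that for every proper $U$ there is a subspace $T\subseteq U$, called a *certificate* of $U$, with
$$\dim T\le\beta\quad\text{and}\quad \ell(U')=\ell(U)\ \text{ for all subspaces } T\subseteq U'\subseteq U .$$

The direction matters. The upper constraint $U'\subseteq U$ will be enforced by disagreements, which are cheap; the lower constraint $T\subseteq U'$ by agreements, which are expensive. Only the latter is charged to the budget.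

*Example.* On $\mathbb F_2^2$ with basis $e_1,e_2$, put $\ell(\langle e_1\rangle)=e_2$ and $\ell(0)=\ell(\langle e_2\rangle)=\ell(\langle e_1+e_2\rangle)=e_1$. The line $\langle e_1\rangle$ has certificate $\langle e_1\rangle$, and the other three subspaces have certificate $0$. The budget is $1$. Budget $0$ is impossible in dimension at least $2$: all certificates would be $0$, so $\ell(U)=\ell(0)=v$ for every proper $U$, including the proper subspace $U=\langle v\rangle$, which contains $v$.

This example is an instance of the lexicographic rule.

**Lemma 3.** $\mathbb F_2^m$ has a selector of budget $m-1$.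

*Proof.* Let $e_1,\dots,e_m$ be a basis. For a proper $U$ let $i$ be the least index with $e_i\notin U$, and put $\ell(U)=e_i$ and $T=\langle e_1,\dots,e_{i-1}\rangle\subseteq U$, of dimension $i-1\le m-1$. If $T\subseteq U'\subseteq U$, then $e_1,\dots,e_{i-1}\in U'$ and $e_i\notin U'$, so $\ell(U')=e_i$. $\square$

The next lemma shows what a better budget would be worth.

**Lemma 4.** If $\mathbb F_2^r$ has a selector $\ell$ of budget $\beta$, then for every $N\ge1$
$$b\big(2^{Nr}\big)\le r\,N^r\,4^{r^2}\,2^{N(\beta+1)} .$$

*Proof.* Let $K=\mathbb F_2^N$ with a fixed linear order, and $X=K^r$, so $|X|=2^{Nr}$.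

**Step 1: the tournament.** The purpose is to define the matrix. For $x\ne y$ in $X$ let $M(x,y)=1$ iff $h_\ell(x)>h_\ell(y)$, where $\ell=\ell(U(x,y))$; put $M(x,x)=0$. Since $\ell\notin U(x,y)$, the two values differ. Since $U(x,y)=U(y,x)$, the pair $(y,x)$ has the same leader. So exactly one of $M(x,y),M(y,x)$ is $1$, and $M$ is a tournament matrix of order $2^{Nr}$.

**Step 2: reading $U(x,y)$ from bit positions.** This shows how disagreements can be certified cheaply. For $p\in[N]$ let $x^{(p)}\in\mathbb F_2^r$ be the vector of $p$-th bits of $x_1,\dots,x_r$. The $p$-th bit of $h_\alpha(x)$ is the dot product $\alpha\cdot x^{(p)}$. So $h_\alpha(x)=h_\alpha(y)$ iff $\alpha\cdot(x^{(p)}+y^{(p)})=0$ for all $p$, that is,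
$$U(x,y)=\mathrm{span}\{x^{(p)}+y^{(p)}:p\in[N]\}^{\perp}. \tag{1}$$
In the example above, $x^{(1)}+y^{(1)}=(0,1)+(1,0)=(1,1)$ and $x^{(2)}+y^{(2)}=(1,0)+(1,0)=0$, and $\langle(1,1)\rangle^\perp=\{0,(1,1)\}$ as computed.

**Step 3: the rectangles.** For each proper subspace $U$ of $\mathbb F_2^r$ fix a certificate $T(U)$ of dimension at most $\beta$, with a fixed basis. A rectangle is indexed by the following data:

* a number $s\in\{1,\dots,r\}$ and positions $p_1,\dots,p_s\in[N]$;
* vectors $A_1,\dots,A_s,B_1,\dots,B_s\in\mathbb F_2^r$ such that $A_1+B_1,\dots,A_s+B_s$ are linearly independent; they determine $U=\mathrm{span}\{A_j+B_j\}^\perp$, which is proper because $s\ge1$, and hence the certificate $T=T(U)$ with its basis $t_1,\dots,t_f$ ($f\le\beta$) and the leader $\ell=\ell(U)$;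
* values $z_1,\dots,z_f\in K$ and $g\in K$.

The rectangle is $R\times C$ with
$$R=\{x:\ x^{(p_j)}=A_j\ \forall j,\ \ h_{t_i}(x)=z_i\ \forall i,\ \ h_\ell(x)=g\},$$
$$C=\{y:\ y^{(p_j)}=B_j\ \forall j,\ \ h_{t_i}(y)=z_i\ \forall i,\ \ h_\ell(y)<g\}.$$
Some of these may be empty; those are simply dropped.

**Step 4: they contain only ones.** Let $(x,y)\in R\times C$. Then $h_\ell(x)=g>h_\ell(y)$, so $x\ne y$. By (1), the vectors $A_j+B_j=x^{(p_j)}+y^{(p_j)}$ are orthogonal to $U(x,y)$, so $U(x,y)\subseteq U$. Every $t_i$ lies in $U(x,y)$, because $h_{t_i}(x)=z_i=h_{t_i}(y)$; so $T\subseteq U(x,y)$. The certificate property gives $\ell(U(x,y))=\ell(U)=\ell$, and therefore $M(x,y)=1$.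

**Step 5: they cover all ones.** Let $M(x,y)=1$. Since $x\ne y$, the span in (1) is nonzero. Choose $p_1,\dots,p_s$, $1\le s\le r$, such that the vectors $x^{(p_j)}+y^{(p_j)}$ form a basis of it. Put $A_j=x^{(p_j)}$ and $B_j=y^{(p_j)}$. Then $U=U(x,y)$ by (1), so $t_i\in T(U)\subseteq U(x,y)$, and we may put $z_i=h_{t_i}(x)=h_{t_i}(y)$. With $g=h_\ell(x)$ we have $h_\ell(y)<g$, because $M(x,y)=1$ and $\ell=\ell(U(x,y))$. So $(x,y)\in R\times C$ for these data.

**Step 6: the count.** There are $r$ choices of $s$, at most $N^r$ of positions, at most $2^{2r\cdot r}=4^{r^2}$ of the vectors $A_j,B_j$, and at most $2^{N(\beta+1)}$ of $z_1,\dots,z_f,g$. $\square$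

With $N$ large compared with $r$, the bound is governed by $2^{N(\beta+1)}=n^{(\beta+1)/r}$. So we need selectors on $\mathbb F_2^r$ whose budget is much smaller than $r$.

## 5. Enlarging a selector with twisted graphs

We build selectors step by step: given a selector $\lambda$ of budget $d$ on $E$, we want one on $W=L\oplus E$, where $L$ has basis $e_1,\dots,e_m$. Let $\pi:W\to L$ be the projection with kernel $E$, and write $P=\pi(U)$.

Consider first the obvious combination. If $P\ne L$, use $\ell(U)=e_k$, where $k$ is least with $e_k\notin P$. If $P=L$, then $E\not\subseteq U$ because $U$ is proper, and we use $\ell(U)=\lambda(U\cap E)$. In the second case, a certificate for $\lambda$ together with lifts $u_i\in U$ of all the $e_i$ works, at cost $d+m$. The $m$ is forced: if $T$ is a certificate, then $T$ itself must have leader $\lambda(U\cap E)\in E$, which is not one of the $e_k$, so $\pi(T)=L$ and $\dim T\ge m$. Starting from budget $m-1$ on $\mathbb F_2^m$ and adding $m$ for each further $m$ dimensions gives budget $jm-1$ in dimension $jm$, exactly as in Lemma 3. Nothing is gained.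

The expense comes from ruling out that a smaller $U'$ uses a leader $e_{k'}$. So we make the use of $e_k$ rare. Fix one particular subspace $G_k\subseteq W$ that projects isomorphically onto $\langle e_1,\dots,e_{k-1}\rangle$, and let $U$ use $e_k$ only if $G_k\subseteq U$. To certify that $e_{k'}$ is not used, we then only have to worry about those indices $i$ for which $G_i\subseteq U$. If the $G_i$ are twisted against each other at random, one subspace $U\not\supseteq E$ can contain only few of them. The subspaces containing $E$, where $\lambda$ is of no use, still get a leader: such a $U$ equals $P\oplus E$ and contains $G_k$ automatically.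

**Lemma 5.** Let $E$ have dimension $\rho$ and a selector $\lambda$ of budget $d$. Let $m\ge c\ge1$ and $q\ge1$ be integers with $cq\ge\rho+m$. Then a space of dimension $m+\rho$ has a selector of budget at most $\max(m-1,\ d+c+q)$.

*Proof.* Let $L,W,\pi$ be as above, and for $1\le i\le m$ let $T_i=\langle e_1,\dots,e_{i-1}\rangle$, so $T_1=0$. For linear maps $\tau_i:T_i\to E$ put
$$G_i=\{v+\tau_i(v): v\in T_i\}\subseteq W .$$
This is a subspace of dimension $i-1$ with $\pi(G_i)=T_i$.

**Step 1: choosing the twists.** This makes precise that few $G_i$ fit into one $U$. We claim that the $\tau_i$ can be chosen so that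
$$\begin{gathered}\text{there are no } 0\neq\chi\in E^* \text{ and } c<i_1<\dots<i_{q+1}\le m\\ \text{with } \chi\tau_{i_t}=\chi\tau_{i_{q+1}}|_{T_{i_t}} \text{ for all } t\le q .\end{gathered} \tag{2}$$
Choose the $\tau_i$ independently and uniformly at random among linear maps $T_i\to E$. Fix $\chi\ne0$. The map $\tau\mapsto\chi\tau$ from $\mathrm{Hom}(T_i,E)$ to $T_i^*$ is linear. It is onto: pick $w\in E$ with $\chi(w)=1$; then $\varphi\in T_i^*$ is the image of $v\mapsto\varphi(v)w$. So all its fibers have the same size, and $\chi\tau_i$ is uniform in $T_i^*$, a set of $2^{i-1}$ elements. The $\chi\tau_i$ are independent for different $i$. Fix also $i_1<\dots<i_{q+1}$. Conditionally on $\tau_{i_{q+1}}$, the $q$ conditions in (2) ask independent uniform functionals $\chi\tau_{i_t}$ to equal prescribed ones, so they hold together with probability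
$$\prod_{t\le q}2^{-(i_t-1)}\le 2^{-cq},$$
because $i_t-1\ge c$. There are $2^\rho-1$ choices of $\chi$ and at most $2^m$ index sets. The expected number of violations of (2) is therefore at most $(2^\rho-1)2^m2^{-cq}<2^{\rho+m-cq}\le1$. So some choice has no violation. Fix it.

**Step 2: the selector.** We define $\ell$ and check $\ell(U)\notin U$. Let $U\subsetneq W$ and $P=\pi(U)$. If $P\ne L$, let $k=k(U)=\min\{i:e_i\notin P\}$, so that $T_k\subseteq P$. If $P=L$, let $k=m+1$.

*Type I:* $P\ne L$ and $G_k\subseteq U$. Put $\ell(U)=e_k$. Then $e_k\notin U$, since $\pi(e_k)=e_k\notin P$.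

*Type II:* all other $U$. Then $E\not\subseteq U$. Indeed, if $E\subseteq U$, then $U=P\oplus E$, and $P\ne L$ because $U\ne W$. Hence $G_k\subseteq T_k\oplus E\subseteq P\oplus E=U$, and $U$ would be of type I. So $U\cap E$ is a proper subspace of $E$, and we put $\ell(U)=\lambda(U\cap E)$. This vector lies in $E$ and not in $U\cap E$, so it is not in $U$.

*Example.* Let $m=2$, $E=\langle f\rangle$, $\lambda(0)=f$, and $\tau_2(e_1)=f$, so that $G_1=0$ and $G_2=\langle e_1+f\rangle$. (This only illustrates the definition of the types; no condition on $c,q$ is used.) The lines $\langle e_1\rangle$ and $\langle e_1+f\rangle$ both have $P=\langle e_1\rangle$ and $k=2$. But $\langle e_1+f\rangle\supseteq G_2$ is of type I with leader $e_2$, while $\langle e_1\rangle$ is of type II with leader $f$. The subspace $0$ has $k=1$ and contains $G_1=0$, so it is of type I with leader $e_1$.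

**Step 3: certificates for type I.** Here the graph itself is the certificate. Let $U$ be of type I and $T=G_k$, of dimension $k-1\le m-1$. If $G_k\subseteq U'\subseteq U$, then $T_k\subseteq\pi(U')\subseteq P$ and $e_k\notin P$. So $\pi(U')\ne L$, $k(U')=k$, and $G_k\subseteq U'$. Hence $U'$ is of type I with $\ell(U')=e_k$.

**Step 4: certificates for type II.** We need to keep $\lambda(U'\cap E)$ fixed and to prevent $U'$ from becoming type I. Let $U$ be of type II and let $D\subseteq U\cap E$, $\dim D\le d$, be a certificate for $\lambda$ at $U\cap E$. Let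
$$\mathrm{Bad}=\{i\in[m]:\ i<k,\ G_i\subseteq U\}.$$
For $i<k$ we have $e_i\in P$, so we can choose $u_i\in U$ with $\pi(u_i)=e_i$. Put
$$T=D+\langle u_i:\ i\in\mathrm{Bad}\rangle\subseteq U .$$
Let $T\subseteq U'\subseteq U$. Since $D\subseteq U'\cap E\subseteq U\cap E$, we have $\lambda(U'\cap E)=\lambda(U\cap E)$. It remains to show that $U'$ is of type II, for then $\ell(U')=\lambda(U'\cap E)=\ell(U)$.

Suppose $U'$ is of type I, with $k'=k(U')\le m$. Then $e_{k'}\notin\pi(U')$, $T_{k'}\subseteq\pi(U')\subseteq P$ and $G_{k'}\subseteq U'\subseteq U$.

* If $k'<k$, then $k'\in\mathrm{Bad}$, so $u_{k'}\in T\subseteq U'$ and $e_{k'}=\pi(u_{k'})\in\pi(U')$, a contradiction.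
* If $k'=k$, then $k\le m$, so $P\ne L$; and $G_k\subseteq U$. So $U$ would be of type I, a contradiction.
* If $k'>k$, then $k\le m$ and $e_k\in T_{k'}\subseteq P$, contradicting the definition of $k$.

**Step 5: the size of the type II certificates.** Here (2) pays off. We have $\dim T\le d+|\mathrm{Bad}|$, and at most $c$ elements of $\mathrm{Bad}$ are in $[c]$. Suppose $\mathrm{Bad}$ contained indices $c<i_1<\dots<i_{q+1}$. Since $U\cap E$ is a proper subspace of $E$, there is a nonzero $\chi\in E^*$ vanishing on $U\cap E$. Let $t\le q$ and $v\in T_{i_t}\subseteq T_{i_{q+1}}$. Both $v+\tau_{i_t}(v)\in G_{i_t}$ and $v+\tau_{i_{q+1}}(v)\in G_{i_{q+1}}$ lie in $U$. Their difference lies in $U$ and in $E$, so $\chi$ vanishes on it: $\chi\tau_{i_t}(v)=\chi\tau_{i_{q+1}}(v)$. As this holds for all $t\le q$ and all $v\in T_{i_t}$, it contradicts (2). Hence $|\mathrm{Bad}|\le c+q$ and $\dim T\le d+c+q$.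

Together with Step 3, the budget is at most $\max(m-1,\ d+c+q)$. $\square$

Notice the role of $\chi$: the union bound in Step 1 runs over $2^\rho-1$ functionals and $2^m$ index sets, and not over all subspaces $U$. This is why the mild condition $cq\ge\rho+m$ suffices. The extra cost $c+q$ can then be of order $\sqrt{\rho+m}$ instead of $m$.

## 6. Iterating: dimension $a^4$, budget below $3a^3$

We extend $a-1$ times, each time by $m$ dimensions. The dimension never exceeds $am$, so $c$ and $q$ of size about $\sqrt{am}$ are enough, and the total extra cost is about $2a\sqrt{am}$. It should not exceed the order of the starting budget $m-1$. Balancing $a\sqrt{am}$ with $m$ gives $m=a^3$ and $c=\sqrt{am}=a^2$.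

**Proposition 6.** For every integer $a\ge1$, $\mathbb F_2^{a^4}$ has a selector of budget at most $3a^3-1$.

*Proof.* Let $m=a^3$ and $c=a^2$, so $m\ge c\ge1$. Start with $E_1=\mathbb F_2^m$ and the selector of budget $\beta_1=m-1$ from Lemma 3. For $1\le j\le a-1$, suppose $E_j$ has dimension $jm$ and a selector of budget $\beta_j$. Apply Lemma 5 with $E=E_j$, $\rho=jm$ and $q=(j+1)a\le a^2$. The hypothesis holds, since $cq=(j+1)a^3=\rho+m$. We get a selector on a space $E_{j+1}$ of dimension $(j+1)m$ with budget
$$\beta_{j+1}\le\max(m-1,\ \beta_j+a^2+q)\le\max(m-1,\ \beta_j+2a^2).$$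
By induction $\beta_j\le m-1+2a^2(j-1)$. For $j=a$ the dimension is $am=a^4$, and
$$\beta_a\le a^3-1+2a^2(a-1)\le 3a^3-1 .\qquad\square$$

For $a\le3$ we have $3a^3-1\ge a^4-1$, and Lemma 3 does at least as well. The gain begins at $a=4$, where the dimension is $256$ and the bound on the budget is $191$. For large $a$, the ratio of budget to dimension is at most $3/a$.

## 7. From $a$ to all $n$ and $k$

*Proof of Theorem 1.*

**Step 1: the special orders.** We combine Lemma 4 and Proposition 6. Take $r=a^4$ and $\beta+1\le3a^3$. In the exponent of Lemma 4 the terms $2r^2=2a^8$ and $N(\beta+1)\le3a^3N$ compete, and $N=a^5$ gives both the order $a^8$. Then $Nr=a^9$ and, for $a\ge2$,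
$$\log b\big(2^{a^9}\big)\le \log r+r\log N+2r^2+N(\beta+1)\le 4\log a+5a^4\log a+2a^8+3a^8 .$$
It remains to check $4\log a+5a^4\log a\le a^8$ for $a\ge2$. Since $a^4\ge16$, we have $4\log a\le\frac14a^4\log a$, so the left side is at most $\frac{21}4a^4\log a$. Since $\log a\le a$ and $a^3\ge8>\frac{21}4$, we get $\frac{21}4\log a\le a^3\cdot a=a^4$, and the left side is at most $a^8$. Hence $b(2^{a^9})\le2^{6a^8}$.

**Step 2: all large $n$.** We round $n$ up and use that $b$ is nondecreasing. Write $\Lambda=\log n$ and $a=\lceil \Lambda^{1/9}\rceil$, which is at least $2$ for large $n$. Then $n\le2^{a^9}$, so $b(n)\le b(2^{a^9})\le2^{6a^8}$. Moreover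
$$6a^8\le 6(\Lambda^{1/9}+1)^8=6\,\Lambda^{8/9}\big(1+\Lambda^{-1/9}\big)^8\le7\Lambda^{8/9}$$
for large $n$. This is $b(n)\le2^{7(\log n)^{8/9}}$.

**Step 3: all large $k$.** We choose the largest $a$ that $k$ rectangles can afford. Let $a=\big\lfloor(\tfrac16\log k)^{1/8}\big\rfloor$, which is at least $2$ for large $k$. Then $6a^8\le\log k$, so $b(2^{a^9})\le2^{6a^8}\le k$, which means $tc(k)\ge2^{a^9}$. Further
$$a^9\ge\Big(\big(\tfrac16\log k\big)^{1/8}-1\Big)^9=6^{-9/8}(\log k)^{9/8}\Big(1-\big(\tfrac{6}{\log k}\big)^{1/8}\Big)^9 .$$
Since $6^9=10077696<16777216=8^8$, we have $6^{9/8}<8$, that is, $6^{-9/8}>\frac18$. The last factor tends to $1$, so $a^9\ge\frac18(\log k)^{9/8}$ for large $k$. This gives $tc(k)\ge2^{\frac18(\log k)^{9/8}}=k^{\frac18(\log k)^{1/8}}$. $\square$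

*Proof of Corollary 2.* Let $\varepsilon,A>0$. We have $7(\log n)^{8/9}<\varepsilon\log n$ as soon as $(\log n)^{1/9}>7/\varepsilon$, so Theorem 1 gives $b(n)<n^\varepsilon$ for all large $n$. Likewise $\frac18(\log k)^{9/8}>A\log k$ as soon as $(\log k)^{1/8}>8A$, so $tc(k)>k^A$ for all large $k$. This is $b(n)=n^{o(1)}$ and $tc(k)=k^{\omega(1)}$.

With $\varepsilon=\frac12$ and $A=2$, the inequalities $\sqrt n\le b(n)$ and $tc(k)\le k^2$ fail for all large $n$ and $k$. With $\varepsilon=\frac23$ and $A=\frac32$, the inequalities $b(n)\le n^{2/3}$ and $tc(k)\ge k^{3/2}$ hold for all large $n$ and $k$. Conjecture 6.18 asserts all four, so it is false. $\square$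

Together with the known bounds quoted in the problem, $b(n)\ge n^{1/\sqrt{\log n}}$ and $tc(k)\le k^{\log k}$, we have for all large $n$ and $k$
$$2^{(\log n)^{1/2}}\le b(n)\le2^{7(\log n)^{8/9}},\qquad 2^{\frac18(\log k)^{9/8}}\le tc(k)\le2^{(\log k)^2}.$$
In particular, the quasi-polynomial upper bound on $tc(k)$ cannot be replaced by any polynomial one. No claim is made that the exponents $8/9$ and $9/8$ are optimal.
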